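# Lifting Cuntz-semigroup isomorphisms of continuous fields over a one-dimensional base

The Cuntz semigroup of a C*-algebra records how its positive elements compare. Suppose two algebras are fibred over $[0,1]$, their fibres are simple limits of interval algebras, and their Cuntz semigroups are isomorphic in a way that respects the base and the unit. Must the algebras be isomorphic, fibre over fibre, by a map inducing the given isomorphism? We first settle the case where the base is a point.

## 1. Base a point: one AI-algebra and its Cuntz semigroup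

**Conventions.** All C*-algebras are separable, except multiplier algebras and second duals. For $b\ge 0$ in $A$, $\mathrm{her}(b)=\overline{bAb}$. Homomorphism means $*$-homomorphism.

For positive $a,b\in A\otimes\mathcal K$ write $a\precsim b$ if $r_nbr_n^*\to a$ for some sequence $(r_n)$, and $a\sim b$ if $a\precsim b\precsim a$. The classes $[a]$ form $\operatorname{Cu}(A)$, ordered by $\precsim$ and added by orthogonal sums. For a projection or unit we also write $\langle 1_A\rangle$ for $[1_A]$. A homomorphism $\alpha$ induces $\operatorname{Cu}(\alpha)[a]=[\alpha(a)]$. Increasing sequences have suprema. We write $s\ll t$ if, whenever $t\le\sup t_n$ with $(t_n)$ increasing, $s\le t_n$ for some $n$; $s$ is compact if $s\ll s$. One has $[(a-\varepsilon)_+]\ll[a]=\sup_{\varepsilon>0}[(a-\varepsilon)_+]$, so $s\ll[b]$ gives $s\le[(b-\varepsilon)_+]$ for some $\varepsilon>0$. A Cu-morphism is an additive map preserving $0$, order, suprema of increasing sequences, and $\ll$. An isomorphism in the category Cu is an additive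 order-isomorphism (the rest is then automatic).

**Example 1.** $\operatorname{Cu}(\mathbb C)=\overline{\mathbb N}=\{0,1,\dots,\infty\}$, by rank; every finite element is compact, $\infty$ is not. $\operatorname{Cu}(C[0,1])=\mathrm{Lsc}([0,1],\overline{\mathbb N})$, again by rank. If $h(t)=t$, then $[(h-a)_+]=\chi_{(a,1]}$. The constant $1$ is compact, $\chi_{(a',b')}\ll\chi_{(a,b)}$ when $a<a'<b'<b$, and $\chi_{(a,1]}$ with $0\le a<1$ is not compact, being the supremum of the strictly smaller $\chi_{(a+1/n,1]}$.

A unital C*-algebra has stable rank one, $\mathrm{sr}=1$, if its invertible elements are dense; a nonunital one, if its unitization does.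

**Fact 1** (Rørdam, 1992). (a) If $\|a-b\|<\varepsilon$, then $(a-\varepsilon)_+=dbd^*$ for a contraction $d$; in particular $(a-\varepsilon)_+\precsim b$. (b) If $a\precsim b$ and $\varepsilon>0$, there is $v$ with $v^*v=(a-\varepsilon)_+$ and $vv^*\in\mathrm{her}(b)$. (c) If $x=x^*\le y$ with $y\ge0$, then $x_+\precsim y$. (d) If $\|a-b\|\le\delta$, then $(a-s-\delta)_+\precsim(b-s)_+$ for all $s\ge0$.

For (c): $x_+\sim x_+^2=x_+^{1/2}xx_+^{1/2}\le x_+^{1/2}yx_+^{1/2}\precsim y$. For (d): apply (c) in the unitization to $a-s-\delta\le b-s\le(b-s)_+$; since $(a-s-\delta)_+$ and $(b-s)_+$ lie in the algebra, so do all elements used. By (a), a norm limit of elements $\precsim b$ is $\precsim b$.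

**Fact 2** (Rieffel 1983, 1987; Brown 1977). Stable rank one passes to ideals and unitizations, and $\mathrm{sr}(C)=1$ iff $\mathrm{sr}(C\otimes\mathcal K)=1$. A full hereditary subalgebra of a separable C*-algebra is stably isomorphic to it. Hence stable rank one passes to hereditary subalgebras, in particular to corners.

**Fact 3.** Let $\mathrm{sr}(C)=1$. (a) If $x+z\ll y+z$ in $\operatorname{Cu}(C)$, then $x\le y$ (Rørdam–Winter 2010, Thm 4.3). (b) Compact elements of $\operatorname{Cu}(C)$ are classes of projections in $C\otimes\mathcal K$ (Coward–Elliott–Ivanescu 2008; Brown–Ciuperca 2009). (c) Cuntz equivalent projections are Murray–von Neumann equivalent.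

**Definition.** For positive contractions $h,k\in C$ write $d_W(h,k)\le r$ if $(h-t-r)_+\precsim(k-t)_+$ and $(k-t-r)_+\precsim(h-t)_+$ for all $t>0$.

**Example 2.** In $M_n$ let $h,k$ have eigenvalues $\lambda_1\ge\dots\ge\lambda_n$ and $\mu_1\ge\dots\ge\mu_n$. Then $d_W(h,k)\le r$ iff $|\lambda_i-\mu_i|\le r$ for all $i$. Indeed the first condition says $\#\{\lambda_i>t+r\}\le\#\{\mu_i>t\}$ for all $t>0$. If $\lambda_i>\mu_i+r$ for some $i$, any $t\in(\mu_i,\lambda_i-r)$ violates it, the counts being $\ge i$ and $\le i-1$; if $\lambda_i\le\mu_i+r$ for all $i$ it clearly holds. So in $M_n$, small $d_W$ means that a unitary carries $h$ close to $k$. The next fact says this for all algebras of stable rank one.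

**Fact 4** (Ciuperca–Elliott, IMRN 2008; see also Robert–Santiago, J. Funct. Anal. 258 (2010)). Let $C$ be unital, $\mathrm{sr}(C)=1$. *Uniqueness:* if $d_W(h,k)\le r$, then for every $\eta>0$ there is a unitary $u\in C$ with $\|uhu^*-k\|\le8r+\eta$. *Existence:* every Cu-morphism $\operatorname{Cu}(C_0(0,1])\to\operatorname{Cu}(C)$ sending $[\mathrm{id}]$ to an element $\le[1]$ is induced by a homomorphism $C_0(0,1]\to C$.

Only the existence of a universal constant matters, not the value $8$.

**Fact 5.** Approximately unitarily equivalent homomorphisms induce the same map on $\operatorname{Cu}$, and $\operatorname{Cu}$ preserves sequential limits (Coward–Elliott–Ivanescu).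

**Fact 6** (Elliott's two-sided intertwining; see Rørdam, *Classification of Nuclear C\*-algebras* (2002), §2.3). If $\lambda:D\to D'$ and $\lambda':D'\to D$ are such that $\lambda'\lambda$ and $\lambda\lambda'$ are approximately unitarily equivalent to the identities, then some isomorphism $\alpha:D\to D'$ is approximately unitarily equivalent to $\lambda$.

**Interval algebras.** An interval algebra is $E=\bigoplus_lM_{n_l}(C[0,1])$ (finite sum), with matrix units $e^l_{ij}$ and $h_l=t\otimes e^l_{11}$. Let $G_0=G_0(E)$ be the finite self-adjoint set of all $e_{ij}^l$ and $h_l$. To give a unital homomorphism $E\to C$ is to give matrix units in $C$ (some may be $0$) whose diagonals sum to $1$, and a positive contraction in the corner at each $e_{11}^l$. An AI-algebra is an inductive limit of interval algebras. It has stable rank one and $K_1=0$, since interval algebras do and both properties pass to limits. A unital AI-algebra is a limit of interval algebras with *unital* maps: some projection at a finite stage has image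 at distance less than $1$ from the unit, hence equal to it, and corners of interval algebras are interval algebras.

**Lemma 1.** For finite $G\subset E$ and $\varepsilon>0$ there is $\eta=\eta(E,G,\varepsilon)>0$ such that if $\sigma,\sigma':E\to C$ are unital homomorphisms with $\|\sigma(g)-\sigma'(g)\|\le\eta$ on $G_0$, then $\|\sigma(g)-\sigma'(g)\|<\varepsilon$ on $G$. In particular, for $u\in U(C)$: if $\|[u,\sigma(g)]\|\le\eta$ on $G_0$, then $\|[u,\sigma(g)]\|<\varepsilon$ on $G$.

*Proof.* Each $g\in G$ is within $\varepsilon/3$ of a polynomial in the elements of $G_0$. These are contractions, so values of a fixed polynomial change by less than $\varepsilon/3$ when the entries change by at most a suitable $\eta$. For the last part take $\sigma'=\mathrm{Ad}\,u\circ\sigma$; then $\|\sigma'(g)-\sigma(g)\|=\|[u,\sigma(g)]\|$. $\square$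

**Lemma 2.** Let $C$ be unital with $\mathrm{sr}(C)=1$.
(a) Let $\sigma,\rho:E\to C$ be unital, $[\sigma(e_{11}^l)]=[\rho(e_{11}^l)]$ and $d_W(\sigma(h_l),\rho(h_l))\le r$ for all $l$. For each $\eta>0$ there is $w\in U(C)$ with $w\sigma(e_{ij}^l)w^*=\rho(e_{ij}^l)$ and $\|w\sigma(h_l)w^*-\rho(h_l)\|\le8r+\eta$.
(b) If $D$ is an interval algebra or a unital AI-algebra and $\sigma,\rho:D\to C$ are unital with $\operatorname{Cu}(\sigma)=\operatorname{Cu}(\rho)$, then $\sigma,\rho$ are approximately unitarily equivalent.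

*Proof.* (a) First match the matrix units. By Fact 3(c) choose partial isometries $s_l\in C$ from $\sigma(e_{11}^l)$ to $\rho(e_{11}^l)$ and put $w_0=\sum_{l,i}\rho(e_{i1}^l)s_l\sigma(e_{1i}^l)$. Then $w_0^*w_0=\sum\sigma(e_{ii}^l)=1$, likewise $w_0w_0^*=1$, and $w_0\sigma(e_{ij}^l)w_0^*=\rho(e_{ij}^l)$. Next match the contractions: $w_0\sigma(h_l)w_0^*$ and $\rho(h_l)$ lie in the corner at $\rho(e_{11}^l)$, which has stable rank one, and there $d_W\le r$, because conjugation does not change classes and Cuntz comparison in a hereditary subalgebra is the same as in $C$. Fact 4 gives unitaries $y_l$ of the corners with $\|y_lw_0\sigma(h_l)w_0^*y_l^*-\rho(h_l)\|\le8r+\eta$. Put $w=\big(\sum_{l,i}\rho(e_{i1}^l)y_l\rho(e_{1i}^l)\big)w_0$. The first factor commutes with the $\rho(e_{ij}^l)$ and acts as $y_l$ on the corner.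

(b) For interval algebras, take $r=0$ in (a) and use Lemma 1. For a unital AI-algebra, approximate a finite subset by elements of $\iota(E)$, $\iota:E\to D$ unital, and apply this to $\sigma\iota,\rho\iota$. $\square$

**Lemma 3.** Let $\mathrm{sr}(C)=1$. Two Cu-morphisms $\beta,\gamma:\operatorname{Cu}(E)\to\operatorname{Cu}(C)$ agreeing on all $[e_{11}^l]$ and $[(h_l-a)_+]$, $0\le a<1$, are equal.

*Proof.* $\operatorname{Cu}(E)$ is the direct sum over the summands, and $\operatorname{Cu}(M_n(C[0,1]))=\mathrm{Lsc}([0,1],\overline{\mathbb N})$ with $[e_{11}]=1$; so take one summand. If $f$ is lower semicontinuous, then $f=\sum_{k\ge1}\chi_{\{f>k-1\}}$ and each $\{f>k-1\}$ is a countable disjoint union of relatively open intervals. So $f$ is a supremum of an increasing sequence of finite sums of functions $\chi_J$, and it suffices to treat $\chi_J$. By hypothesis $\beta,\gamma$ agree on $1$ and on $\chi_{(a,1]}$.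

*$J=[0,b)$.* For $0<a<b$ let $z=\beta(\chi_{(a,1]})=\gamma(\chi_{(a,1]})$. Then
$$\beta(\chi_{[0,a)})+z\le\beta(1)=\gamma(1)\ll\gamma(1)\le\gamma(\chi_{[0,b)})+z,$$
so $\beta(\chi_{[0,a)})\le\gamma(\chi_{[0,b)})$ by Fact 3(a). Let $a\uparrow b$, then exchange $\beta$ and $\gamma$.

*$J=(a,b)$.* From $\chi_{(a,b)}+1=\chi_{[0,b)}+\chi_{(a,1]}$ we get $\beta(\chi_{(a,b)})+c=\gamma(\chi_{(a,b)})+c$ with $c=\beta(1)=\gamma(1)$ compact. For $a<a'<b'<b$ then $\beta(\chi_{(a',b')})+c\ll\gamma(\chi_{(a,b)})+c$, so $\beta(\chi_{(a',b')})\le\gamma(\chi_{(a,b)})$ by Fact 3(a). Take suprema and exchange $\beta$ and $\gamma$. $\square$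

**Proposition 4** (Ciuperca–Elliott; see also Robert 2012). Let $D,D'$ be unital AI-algebras and $\phi:\operatorname{Cu}(D)\to\operatorname{Cu}(D')$ an isomorphism with $\phi[1]=[1]$. Then $\phi=\operatorname{Cu}(\alpha)$ for some isomorphism $\alpha:D\to D'$. Any two such $\alpha$ are approximately unitarily equivalent.

*Proof.* The second claim is Lemma 2(b).

**Step 1: realize $\phi$ on one interval algebra.** Let $\iota:E\to D$ be unital. We construct a unital $\lambda:E\to D'$ with $\operatorname{Cu}(\lambda)=\phi\circ\operatorname{Cu}(\iota)$. The element $\phi[\iota(e_{11}^l)]$ is compact, so it is $[p_l]$ for a projection $p_l\in D'\otimes\mathcal K$. As $\sum_ln_l[p_l]=\phi[1]=[1]$, Fact 3(c) makes $\bigoplus_lp_l^{\oplus n_l}$ equivalent to $1_{D'}$. Transporting the obvious matrix units along this equivalence gives matrix units $f_{ij}^l\in D'$ with diagonal sum $1$ and $[f_{11}^l]=[p_l]$. The map $[f]\mapsto\phi[f(\iota(h_l))]$ is a Cu-morphism on $\operatorname{Cu}(C_0(0,1])$ sending $[\mathrm{id}]$ to an element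 $\le[f_{11}^l]$. Its values lie in $\operatorname{Cu}$ of the ideal generated by $f_{11}^l$, which is $\operatorname{Cu}(f_{11}^lD'f_{11}^l)$. By Fact 4 in this corner there is a positive contraction $k_l\in f_{11}^lD'f_{11}^l$ with $[f(k_l)]=\phi[f(\iota(h_l))]$ for $f\in C_0(0,1]_+$. Put $\lambda(e_{ij}^l)=f_{ij}^l$ and $\lambda(h_l)=k_l$. By Lemma 3, $\operatorname{Cu}(\lambda)=\phi\circ\operatorname{Cu}(\iota)$.

**Step 2: pass to the limit.** We build $\lambda:D\to D'$ with $\operatorname{Cu}(\lambda)=\phi$. Let $D=\varinjlim(E_m,j_m)$ with unital maps, $\iota_m:E_m\to D$, $j_{k,m}:E_m\to E_k$, and let $\lambda_m$ be given by Step 1 for $\iota_m$. Since $\operatorname{Cu}(\lambda_{m+1}j_m)=\phi\operatorname{Cu}(\iota_m)=\operatorname{Cu}(\lambda_m)$, Lemma 2(b) says $\lambda_{m+1}j_m$ and $\lambda_m$ are approximately unitarily equivalent. Choose finite $F_m\subset E_m$ with $j_m(F_m)\subset F_{m+1}$ such that, for each $m$, the set of $x\in E_m$ with $j_{k,m}(x)\in F_k$ for some $k$ is dense. Inductively choose unitaries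 $v_m\in D'$, $v_1=1$, with
$$\|v_{m+1}\lambda_{m+1}(j_m(x))v_{m+1}^*-v_m\lambda_m(x)v_m^*\|<2^{-m}\qquad(x\in F_m).$$
Then $v_k\lambda_k(j_{k,m}(x))v_k^*$ is Cauchy in $k$ for a dense set of $x\in E_m$, hence for all $x$. Its limit $\Lambda_m(x)$ defines a homomorphism with $\Lambda_{m+1}j_m=\Lambda_m$ and $\|\Lambda_m(x)\|\le\lim_k\|j_{k,m}(x)\|=\|\iota_m(x)\|$. So there is $\lambda:D\to D'$ with $\lambda\iota_m=\Lambda_m$. As a pointwise limit of homomorphisms approximately unitarily equivalent to $\lambda_m$, $\Lambda_m$ is itself approximately unitarily equivalent to $\lambda_m$. By Fact 5, $\operatorname{Cu}(\lambda)\operatorname{Cu}(\iota_m)=\phi\operatorname{Cu}(\iota_m)$ for all $m$, so $\operatorname{Cu}(\lambda)=\phi$.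

**Step 3: make it an isomorphism.** Similarly there is $\lambda':D'\to D$ with $\operatorname{Cu}(\lambda')=\phi^{-1}$. By Lemma 2(b), $\lambda'\lambda$ and $\lambda\lambda'$ are approximately unitarily equivalent to the identities. Fact 6 gives an isomorphism $\alpha$ approximately unitarily equivalent to $\lambda$, and $\operatorname{Cu}(\alpha)=\phi$ by Fact 5. $\square$

What changes when the single algebra is replaced by a family over $[0,1]$?

## 2. Over an interval: fibre isomorphisms must vary continuously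

Let $X$ be compact metrizable. A $C(X)$-algebra is a C*-algebra $A$ with a unital central action of $C(X)$. For closed $Y\subset X$ put $A(Y)=A/C_0(X\setminus Y)A$ and $A_x=A(\{x\})$; write $a|_Y$, $a_x$ for images. Then $\|a|_Y\|=\sup_{y\in Y}\|a_y\|$, and $x\mapsto\|a_x\|$ is upper semicontinuous (usc); in particular an inequality $\|a_x\|<\varepsilon$ persists, uniformly, on a closed neighborhood of $x$. Also $(A\otimes\mathcal K)(Y)=A(Y)\otimes\mathcal K$. If $x\mapsto\|a_x\|$ is continuous for every $a$, $A$ is a continuous field. An isomorphism of fields is a $C(X)$-linear isomorphism.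

$\operatorname{Cu}(C(X))$ acts on $\operatorname{Cu}(A)$, with $[f]\cdot[a]=[fa]$ for $f\in C(X)_+$. A map $\tilde\phi:\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ preserves the action if $\tilde\phi(f\cdot s)=f\cdot\tilde\phi(s)$.

**Example 3.** Let $A=B=C(X)$. If $\tilde\phi$ preserves the action and $\langle1\rangle$, then $\tilde\phi(f)=\tilde\phi(f\cdot\langle1\rangle)=f\cdot\langle1\rangle=f$, so $\tilde\phi$ is the identity and lifts. The action cannot be dropped: for $X=[0,1]$ the flip $f\mapsto f(1-\cdot)$ induces an isomorphism of $\operatorname{Cu}(C[0,1])$ fixing $\langle1\rangle$ and sending $\chi_{[0,1/2)}$ to $\chi_{(1/2,1]}$, while the only $C([0,1])$-linear automorphism of $C([0,1])$ is the identity.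

**Example 4.** $A=\{f\in C([0,1],M_2):f(0)\in\mathbb C1\}$ is a unital continuous field with simple AI fibres $A_0=\mathbb C$ and $A_x=M_2$ for $x>0$. So fields need not be locally trivial. For $\tilde\phi=\mathrm{id}$, the isomorphisms of $A_x$ inducing the identity on $\operatorname{Cu}(A_x)$ form a point at $x=0$ and the whole group $\mathrm{Aut}(M_2)$ for $x>0$: the set of candidates jumps. Any continuous $u:(0,1]\to U(2)$, however wild near $0$, gives a field automorphism $f\mapsto u_xf(x)u_x^*$, because $f(x)\to f(0)\in\mathbb C1$.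

The question comes from the thesis *Continuous Fields of C\*-algebras, their Cuntz Semigroup and the geometry of Dimension Functions* (http://personal.unizar.es/jbosa/pub/thesis.pdf): can the unital continuous fields of simple AI-algebras over $[0,1]$ be classified by the Cuntz semigroup together with the action of $\operatorname{Cu}(C([0,1]))$? It is modelled on a result of Dadarlat, Elliott and Niu, which, rephrased, says: for separable unital continuous fields $A,B$ of AF-algebras over $[0,1]$, every isomorphism $\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ preserving the action and the class of the unit lifts to an isomorphism of fields. We read the question as asking for the same statement with simple AI fibres; this precise form is an interpretation.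

**Definition.** A C*-algebra $D$ has *no $K_1$-obstructions* if $\mathrm{sr}(D)=1$ and $K_1(I)=0$ for every closed two-sided ideal $I$ of $D$.

**Example 5.** Simple AI-algebras qualify, having stable rank one, $K_1=0$ and no proper nonzero ideals. So do AF-algebras, whose ideals are AF; and AF-algebras are AI (factor $F_n\to F_{n+1}$ through $F_n\otimes C[0,1]$ by constants and an evaluation). The AI-algebra $C[0,1]$ does not: $K_1(C_0(0,1))=\mathbb Z$.

**Theorem A.** Let $X$ be a compact metrizable space with $\dim X\le1$ (e.g. $X=[0,1]$). Let $A,B$ be separable unital continuous fields over $X$ whose fibres are AI-algebras with no $K_1$-obstructions (e.g. simple AI-algebras, or AF-algebras). Let $\tilde\phi:\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ be an isomorphism preserving the action of $\operatorname{Cu}(C(X))$ with $\tilde\phi\langle1_A\rangle=\langle1_B\rangle$.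

1. There is a $C(X)$-linear isomorphism $\alpha:A\to B$ with $\operatorname{Cu}(\alpha)=\tilde\phi$.
2. If $\alpha,\beta:A\to B$ are $C(X)$-linear isomorphisms with $\operatorname{Cu}(\alpha)=\operatorname{Cu}(\beta)$, there are unitaries $u_n\in B$ with $u_n\alpha(a)u_n^*\to\beta(a)$ for all $a\in A$.

**Corollary.** Let $A,B$ be separable unital continuous fields of simple AI-algebras over $[0,1]$. Every isomorphism $\operatorname{Cu}(A)\to\operatorname{Cu}(B)$ that preserves the action of $\operatorname{Cu}(C([0,1]))$ and sends $\langle1_A\rangle$ to $\langle1_B\rangle$ lifts to an isomorphism of continuous fields. Hence $A\cong B$ as continuous fields iff $(\operatorname{Cu}(A),\langle1_A\rangle)\cong(\operatorname{Cu}(B),\langle1_B\rangle)$ compatibly with the action.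

The "only if" part of the last sentence is functoriality; the rest is Theorem A(1). So the answer is yes, and Theorem A also contains the stated result on AF fibres. No claim is made that $\dim X\le1$ or the condition on $K_1$ of ideals is necessary.

**A selection problem.** The map $\tilde\phi$ will induce isomorphisms $\phi_x:\operatorname{Cu}(A_x)\to\operatorname{Cu}(B_x)$. Let $F(x)$ be the set of isomorphisms $A_x\to B_x$ inducing $\phi_x$. By Proposition 4, $F(x)\ne\emptyset$. We need a point of $F(x)$ for each $x$, chosen continuously.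

**Fact 7** (Michael, Ann. of Math. 64 (1956), Thm 1.2, case $n=0$). Let $X$ be paracompact, $\dim X\le1$, $\mathcal Y$ a complete metric space, and $T$ a lower semicontinuous map from $X$ to nonempty closed path-connected subsets of $\mathcal Y$. Suppose $\{T(x)\}$ is equi-$LC^0$: for every $y\in\bigcup_xT(x)$ and neighborhood $V$ of $y$ there is a neighborhood $W$ of $y$ such that, for all $x$, any two points of $T(x)\cap W$ are joined by a path in $T(x)\cap V$. Then $T$ has a continuous selection.

Lower semicontinuous means: if an open set meets $T(x_0)$, it meets $T(x)$ for all $x$ near $x_0$.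

**Example 6.** For $x\in[0,1]$ let $T(x)=\{e^{i\theta}:x\le\theta\le2\pi-x\}\subset\mathbb C$. Each $T(x)$ is closed and path-connected, and $T$ is lower semicontinuous (move a point slightly along the circle). It is not equi-$LC^0$: for $x>0$ the points $e^{\pm ix}$ are at distance at most $2x$, but every path between them in $T(x)$ passes through $-1$. The condition asks for control that is uniform in $x$.

**Where the first approach stops.** A sensible person spreads isomorphisms from points to short intervals and then joins them at the endpoints. At an endpoint $z$ there are two elements of $F(z)$ that nearly agree on a finite set. By Proposition 4 one is, up to a small error, the other followed by $\mathrm{Ad}\,u$, where $u$ almost commutes with a finite set. To pass continuously from one to the other without losing the finite set, we need a path of unitaries from $1$ to $u$ *all of which* almost commute with it, with an estimate not depending on the fibre. Connectedness of the unitary group gives a path, but no estimate.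

**Example 7** (the exponential path is not good enough). In $M_2$ let $h=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}$ and $u=\mathrm{diag}(e^{i(\pi-\eta)},e^{-i(\pi-\eta)})$ with $\eta>0$ small. The matrix $uhu^*-h$ has zero diagonal and off-diagonal entries of modulus $\frac12|e^{-2i\eta}-1|=\sin\eta$, so $\|[u,h]\|=\sin\eta$. Let $u_t=\mathrm{diag}(e^{it(\pi-\eta)},e^{-it(\pi-\eta)})$. At $t=\frac12$ the commutator with $h$ has norm $\frac12|e^{i(\pi-\eta)}-1|=\cos(\eta/2)$, almost $1$. A different path works: $\mathrm{diag}(e^{it(\pi-\eta)},e^{it(\pi+\eta)})$ also ends at $u$, and its commutators have norm $\frac12|e^{2it\eta}-1|\le\sin\eta$ if $\eta\le\pi/2$.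

**Example 8** (for a unitary generator there is no good path). Let $n\ge3$, $\omega=e^{2\pi i/n}$, $ve_j=e_{j+1}$ (cyclically) and $u=\mathrm{diag}(\omega^j)$ in $M_n$. Then $uvu^*=\omega v$, so $\|[u,v]\|=|\omega-1|$, which is small for large $n$. Let $u_t$ be a path of unitaries from $1$ to $u$ with $\|[u_t,v]\|<2$ throughout. Then $-1$ is never in the spectrum of $u_tvu_t^*v^*$, so $\frac1{2\pi i}\mathrm{Tr}\log(u_tvu_t^*v^*)$ (principal logarithm) is continuous in $t$. It is an integer, as $\det(u_tvu_t^*v^*)=1$. It is $0$ at $t=0$ and $\frac1{2\pi i}\cdot n\cdot\frac{2\pi i}n=1$ at $t=1$, a contradiction. So $\|[u_t,v]\|=2$ somewhere on every path.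

Thus the proof must use that interval algebras are generated by matrix units and *positive* contractions.

**How the loop helps.** Suppose $\|uhu^*-h\|<\delta$ with $0\le h\le1$. Take any path $w_t$ from $1$ to $u$. The elements $w_thw_t^*$ may wander far from $h$, but they end at $uhu^*$, almost where they started. Close the curve by the short segment from $uhu^*$ to $h$: we get a *loop* $k$ of positive contractions, that is, a positive contraction in $C(\mathbb T,D)$. At each point of the circle $k_t$ is within $\delta$ of a unitary conjugate of $h$, so fibrewise $d_W(k_t,h)\le\delta$. If Cuntz comparison over $\mathbb T$ can be checked fibrewise, then $d_W(k,h)\le\delta$ in $C(\mathbb T,D)$. If moreover $\mathrm{sr}(C(\mathbb T,D))=1$, Fact 4 gives a loop of unitaries $v$ that pulls all of $k$ back near $h$ at once, and $v_tw_t$, suitably normalized, is the path we want. Because $v$ is a loop, the endpoint comes out exactly right. The two "ifs" are Propositions 8 and 9.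

## 3. Unitaries, covers and gluing

**Fact 8** (Pedersen 1987; Rørdam 1988). Let $C$ be unital, $\mathrm{sr}(C)=1$, $y\in C$ with polar decomposition $y=w|y|$ in $C^{**}$, and $\eta>0$. There is a unitary $U\in C$ with $U(|y|-\eta)_+=w(|y|-\eta)_+$.

**Fact 9.** If $C$ is unital with $\mathrm{sr}(C)=1$, then $U(C)/U_0(C)\cong K_1(C)$ (Rieffel). Consequently, let $D$ have no $K_1$-obstructions.

* (a) Let $H\subset D\otimes\mathcal K$ be hereditary, and form $\mathbb C1+H$ with $1$ the unit of $M(D\otimes\mathcal K)$, or $1=1_D$ if $D$ is unital and $H\subset D$. Then $U(\mathbb C1+H)$ is connected, each of its unitaries is a finite product of exponentials $e^{ih}$ with $h\in(\mathbb C1+H)_{sa}$, and $\mathrm{sr}(\mathbb C1+H)=1$.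
* (b) Corners $pDp$ have no $K_1$-obstructions.

For (a): $H$ generates an ideal $I\otimes\mathcal K$ of $D\otimes\mathcal K$, and $H\otimes\mathcal K\cong I\otimes\mathcal K$ by Fact 2. So $\mathrm{sr}(H)=1$ and $K_1(H)=K_1(I)=0$. The algebra $\mathbb C1+H$ is $H$ (if $1\in H$), $H\oplus\mathbb C$ (if $H$ has another unit) or the unitization of $H$; in each case it has stable rank one and $K_1=0$. For (b): ideals of $pDp$ are hereditary in $D$, so (a)'s argument gives $K_1=0$.

**Fact 10.** (a) Unitaries $v,v'$ with $\|v-v'\|<2$ are joined by the path $v\exp(t\log(v^*v'))$, all of whose points are within $\|v-v'\|$ of both $v$ and $v'$. (b) If $\|y-v\|\le\kappa<1$ with $v$ unitary, then $y$ is invertible and $\|y|y|^{-1}-v\|\le2\kappa$.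

For (a): $|e^{it\theta}-1|\le|e^{i\theta}-1|$ for $|\theta|\le\pi$, $0\le t\le1$; apply it with $t$ and $1-t$. For (b): $v^*y$ is within $\kappa$ of $1$, so $y$ is invertible and $|y|$ has spectrum in $[1-\kappa,1+\kappa]$; thus $\|y|y|^{-1}-y\|=\||y|-1\|\le\kappa$. We call $y|y|^{-1}$ the unitary part of $y$.

**Lemma 5.** Let $X$ be compact metrizable, $\dim X\le1$. For every open cover there are finitely many members $W_1,\dots,W_n$ (repetitions allowed) and closed $K_i\subset W_i$ with $\bigcup K_i=X$ such that $Z:=\bigcup_{i\ne j}K_i\cap K_j$ is compact of dimension $\le0$.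

*Proof.* As $\mathrm{ind}\,X=\dim X\le1$, each point has an open neighborhood $V$ with closure in a member of the cover and $\dim\partial V\le0$. Take a finite subcover $V_1,\dots,V_n$ with $\overline{V_i}\subset W_i$ and put $K_i=\overline{V_i}\setminus(V_1\cup\dots\cup V_{i-1})$. A point lies in $K_i$ for the first $i$ with $x\in V_i$. For $j<i$, $K_i\cap K_j\subset\overline{V_j}\setminus V_j=\partial V_j$. So $Z$ is a closed subset of the finite union of closed sets $\partial V_j$, which has dimension $\le0$ by the sum theorem. $\square$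

Recall that any open cover of a compact metrizable space of dimension $\le0$ is refined by a finite partition into clopen sets. For $X=[0,1]$ one can take subintervals as $K_i$, with $Z$ a finite set.

**Lemma 6.** Let $A$ be a $C(X)$-algebra, $(K_i)$ a finite closed cover of $X$, and $v_i\in A(K_i)$ with $\|(v_i-v_j)_y\|<\tau$ for $y\in K_i\cap K_j$. There is $V\in A$ with $\|V_y-(v_i)_y\|<\tau$ for all $i$ and $y\in K_i$.

*Proof.* Lift $v_i$ to $\hat v_i\in A$. By usc each $y\in X$ has an open neighborhood $N_y$ disjoint from the $K_i$ not containing $y$, such that $\|(\hat v_i-\hat v_j)_{y'}\|<\tau$ on $N_y$ whenever $y\in K_i\cap K_j$. Take a finite subcover $(N_{y_m})$, a subordinate partition of unity $(f_m)$, indices with $y_m\in K_{i_m}$, and $V=\sum_mf_m\hat v_{i_m}$. Let $y'\in K_i$. If $f_m(y')\ne0$, then $N_{y_m}$ meets $K_i$, so $y_m\in K_i\cap K_{i_m}$ and $\|(\hat v_{i_m}-\hat v_i)_{y'}\|<\tau$. So $V_{y'}-(v_i)_{y'}$ is a convex combination of elements of norm $<\tau$. $\square$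

**Lemma 7.** Let $A$ be a $C(X)$-algebra, $a,b\in A_+$, $a_x\precsim b_x$, $\varepsilon>0$. Then $(a-\varepsilon)_+|_Y\precsim b|_Y$ for some closed neighborhood $Y$ of $x$.

*Proof.* Choose $r\in A$ with $\|a_x-r_xb_xr_x^*\|<\varepsilon$. By usc, $\|(a-rbr^*)|_Y\|<\varepsilon$ for some $Y$. Use Fact 1(a). $\square$

## 4. Cuntz comparison is fibrewise when $\dim X\le1$

**Proposition 8** (cf. Antoine–Bosa–Perera, Indiana Univ. Math. J. 62 (2013)). Let $X$ be compact metrizable, $\dim X\le1$, and let $A$ be a $C(X)$-algebra whose fibres have no $K_1$-obstructions. If $a,b\in(A\otimes\mathcal K)_+$ and $a_x\precsim b_x$ for all $x\in X$, then $a\precsim b$.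

*Proof.* Write $A$ for $A\otimes\mathcal K$ and scale so that $\|b\|\le1$. Fix $\varepsilon>0$ and put $h=(a-3\varepsilon)_+^{1/2}$. It suffices to show $(a-3\varepsilon)_+\precsim b$.

**Step 1: local implementers.** By Lemma 7 each point has a closed neighborhood $Y$ with $(a-\varepsilon)_+|_Y\precsim b|_Y$, and Fact 1(b) gives $v\in A(Y)$ with $v^*v=(a-2\varepsilon)_+|_Y$ and $vv^*\in\mathrm{her}(b|_Y)$. Apply Lemma 5 to the interiors: we get open $W_i$, closed $K_i\subset W_i$, the set $Z$, and $v_i\in A(\overline{W_i})$ with $v_i^*v_i=(a-2\varepsilon)_+|$, $v_iv_i^*\in\mathrm{her}(b|)$.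

**Step 2: at one point, two implementers differ by a unitary connected to $1$.** Let $z\in W_i\cap W_j$, $c=(a_z-2\varepsilon)_+$, $H=\mathrm{her}(b_z)$. Let $v_i(z)=s_ic^{1/2}$, $v_j(z)=s_jc^{1/2}$ be the polar decompositions; $s_i^*s_i=s_j^*s_j$ is the support projection of $c$. Put $y=v_i(z)v_j(z)^*=s_ics_j^*$. It lies in $H$, since $v_i(z),v_j(z)\in\overline{b_zA_z}$. From $y^*y=s_jc^2s_j^*$ we get $|y|=s_jcs_j^*$, and $y=w|y|$ with $w=s_is_j^*$, $w^*w=s_js_j^*$; this is the polar decomposition. By Fact 8 in $\mathbb C1+H$ there is a unitary $U\in\mathbb C1+H$ with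
$$Us_j(c-\varepsilon)_+s_j^*=s_i(c-\varepsilon)_+s_j^*.$$
Multiply by $s_j$ on the right: $Us_j(c-\varepsilon)_+=s_i(c-\varepsilon)_+$. Since $h_z=(c-\varepsilon)_+^{1/2}$ is a limit of elements $(c-\varepsilon)_+x$, also $Us_jh_z=s_ih_z$. As $h_z$ commutes with $c^{1/2}$,
$$U\,v_j(z)h_z=Us_jh_zc^{1/2}=s_ih_zc^{1/2}=v_i(z)h_z.\tag{1}$$
By Fact 9(a), $U=\prod_ke^{ih_k}$ with $h_k\in(\mathbb C1+H)_{sa}$. This is where the condition on $K_1$ enters, and it allows us to lift $U$ and to switch it off away from $z$.

**Step 3: correct the implementers near $Z$.** Fix $\sigma>0$. For $z\in Z$ pick $i(z)$ with $z\in K_{i(z)}$, and for each $j$ with $z\in K_j$ let $U_{z,j}=\prod_ke^{ih_k}$ satisfy $U_{z,j}v_j(z)h_z=v_{i(z)}(z)h_z$ by (1). The map $\mathrm{her}(b)\to\mathrm{her}(b_z)$ is onto, so the $h_k$ lift to self-adjoint $\hat h_k\in\mathbb C1+\mathrm{her}(b)\subset M(A)$; put $\hat U_{z,j}=\prod_ke^{i\hat h_k}$. By usc there is an open $O_z\ni z$, contained in $W_{i(z)}$ and in all $W_j$ with $z\in K_j$, disjoint from all $K_j\not\ni z$,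 on which
$$\|(\hat U_{z,j}v_jh-v_{i(z)}h)_y\|<\sigma\qquad(z\in K_j).\tag{2}$$
Partition $Z$ into clopen sets $Z_1,\dots,Z_m$ with $Z_l\subset O_{z_l}$, and choose $\chi_l\in C(X,[0,1])$ with $\chi_l=1$ on $Z_l$ and $0$ on $Z\setminus Z_l$. Pad the products with zeros so that, for fixed $j$, they have the same number of factors, and put
$$\hat U_j=\prod_k\exp\Big(i\sum_{l:\,z_l\in K_j}\chi_l\,\hat h_k^{(z_l,j)}\Big)\in C(X)1+\mathrm{her}(b).$$
If $y\in Z_l\cap K_j$, then $O_{z_l}$ meets $K_j$, so $z_l\in K_j$; and at $y$ only $\chi_l$ is nonzero among the $\chi$'s, with value $1$. Hence $(\hat U_j)_y=(\hat U_{z_l,j})_y$. Put $v_j'=\hat U_jv_jh\in\overline{bA(K_j)}$. Then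
$$v_j'^*v_j'=h(a-2\varepsilon)_+h|_{K_j}=k|_{K_j},\qquad k:=(a-3\varepsilon)_+(a-2\varepsilon)_+ ,$$
and if $y\in K_j\cap K_{j'}$, say $y\in Z_l$, then by (2) both $v_j'(y)$ and $v'_{j'}(y)$ are within $\sigma$ of $(v_{i(z_l)}h)_y$. So $\|(v_j'-v'_{j'})_y\|<2\sigma$.

**Step 4: glue.** By Lemma 6 there is $V\in A$ with $\|V_y-v_j'(y)\|<2\sigma$ for $y\in K_j$. Pick $n$ with $\|b^{1/n}v_j'-v_j'\|<\sigma$ for all $j$. As $\|b\|\le1$, $\|b^{1/n}V-v_j'\|\le3\sigma$ over $K_j$. Hence $V^*b^{2/n}V$, which is $\precsim b$, is within $3\sigma(2\|k\|^{1/2}+3\sigma)$ of $k$. Let $\sigma\to0$: by Fact 1(a), $k\precsim b$. Finally $k$ is a function of $a$ with the same support as $(a-3\varepsilon)_+$, so $(a-3\varepsilon)_+\sim k\precsim b$. As $\varepsilon$ was arbitrary, $a\precsim b$. $\square$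

## 5. Loops of invertibles: $C(\mathbb T,D)$ has stable rank one

**Proposition 9.** If $D$ is unital with no $K_1$-obstructions, then $\mathrm{sr}(C(\mathbb T,D))=1$.

*Proof.* Approximate a loop by constant invertibles on short arcs. At the division points we must join two nearby invertibles *through invertibles, without going far*. Steps 1 and 2 do this.

**Step 1: a unitary that is almost $1$ against $p$ is joined to $1$ by such unitaries.** *Claim:* for $R,\varepsilon>0$ there is $\delta>0$ such that if $v\in U(D)$, $p\in D_+$, $\|p\|\le R$ and $\|(v-1)p\|\le\delta$, then there is a path $v_t$ in $U(D)$ from $v$ to $1$ with $\|(v_t-1)p\|<\varepsilon$.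

Let $\delta<1/16$ and $r=\sqrt\delta$. Let $f(t)=0$ for $t\le r$, linear on $[r,2r]$, $f=1$ on $[2r,\infty)$, and $g=1-f$; write $f=f(p)$, $g=g(p)$. As $f(t)\le t/r$, $\|(v-1)f\|\le\delta/r=\sqrt\delta$. As $v^*-1=-v^*(v-1)$, also $\|f(v-1)\|=\|(v^*-1)f\|=\|(v-1)f\|\le\sqrt\delta$. Put $y=1+g(v-1)g$. From $f+g=1$,
$$v-y=(v-1)-g(v-1)g=f(v-1)+g(v-1)f,$$
so $\|v-y\|\le2\sqrt\delta<\frac12$. By Fact 10(b) the unitary part $v'$ of $y$ satisfies $\|v'-v\|\le4\sqrt\delta<1$. Let $H=\mathrm{her}(g)$. Then $v'\in1+H$ (if $1\in H$, then $H=D$ and this says nothing).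

By Fact 10(a) a path joins $v$ to $v'$ within $4\sqrt\delta$ of $v$; along it $\|(\cdot-1)p\|\le\delta+4R\sqrt\delta$. By Fact 9(a), $v'$ is joined to $1$ in $U(\mathbb C1+H)$. If $1\notin H$, divide by the scalar part, which is $1$ at both ends. So there is a path $v_t'$ from $v'$ to $1$ with $v_t'-1\in H$. Since $(g^{1/n})$ is an approximate unit of $H$ and $g(t)=0$ for $t\ge2r$,
$$\|(v_t'-1)p\|\le2\limsup_n\|g^{1/n}p\|\le4r=4\sqrt\delta.$$
Choose $\delta$ so small that $\delta+4R\sqrt\delta<\varepsilon$ and $4\sqrt\delta<\varepsilon$.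

**Step 2: joining nearby invertibles.** *Claim:* for $R\ge1$, $\varepsilon>0$ there is $\delta>0$ such that any $b,b'\in GL(D)$ within $\delta$ of some $a_0$ with $\|a_0\|\le R-1$ are joined in $GL(D)$ by a path within $\varepsilon$ of $a_0$.

Let $\delta\le1$, so $\|b\|,\|b'\|\le R$. Write $b=v|b|$, $b'=v'p$ with $p=|b'|$, and $y=v'^*v$. Then $\||b|^2-p^2\|=\|b^*b-b'^*b'\|\le4R\delta$, so $\||b|-p\|\le2\sqrt{R\delta}$. Also $\|y|b|-p\|=\|b-b'\|\le2\delta$, so
$$\|(y-1)p\|\le\|y(p-|b|)\|+\|y|b|-p\|\le2\sqrt{R\delta}+2\delta.$$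
Move from $b=v'y|b|$ to $v'yp$ through $v'y((1-s)|b|+sp)$. These are invertible, since a convex combination of positive invertibles is invertible, and lie within $2\sqrt{R\delta}$ of $b$. Then move from $v'yp$ to $v'p=b'$ through $v'y_tp$, with $y_t$ from Step 1. These are invertible and $\|v'y_tp-b'\|=\|(y_t-1)p\|$. For small $\delta$ everything is within $\varepsilon$ of $a_0$.

**Step 3: assembling the loop.** Let $a\in C(\mathbb T,D)$, $\varepsilon>0$, $R=\|a\|+1$, $\delta\le\varepsilon$ from Step 2. As $\mathrm{sr}(D)=1$, we can subdivide $\mathbb T$ into arcs $J_1,\dots,J_n$ so fine that there are $b_i\in GL(D)$ with $\|b_i-a(t)\|<\delta$ for $t\in J_i$. Use the constant $b_i$ on $J_i$, and at each common endpoint $\tau$ insert, over an arc so short that $a$ varies there by less than $\varepsilon$, the path of Step 2 for $a_0=a(\tau)$. The result is a continuous loop of invertibles, hence an invertible of $C(\mathbb T,D)$, within $2\varepsilon$ of $a$. $\square$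

## 6. The homotopy lemma

**Proposition 10.** (a) Let $D$ be unital with no $K_1$-obstructions, $0\le h\le1$ in $D$, $u\in U(D)$, $\|uhu^*-h\|<\delta$. There is a path $u_t$ in $U(D)$ from $1$ to $u$ with $\|[u_t,h]\|\le19\delta$ for all $t$.
(b) For an interval algebra $E$, finite $G\subset E$ and $\varepsilon>0$ there is $\theta=\theta(E,G,\varepsilon)>0$ such that for all unital $D$ with no $K_1$-obstructions, unital $\sigma:E\to D$ and $u\in U(D)$ with $\|[u,\sigma(g)]\|<\theta$ for $g\in G_0$, there is a path $u_t$ in $U(D)$ from $1$ to $u$ with $\|[u_t,\sigma(g)]\|<\varepsilon$ for $g\in G$.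

*Proof of (a).* **Step 1: build the loop.** By Fact 9(a), $U(D)$ is connected; let $w_t$, $t\in[0,1]$, be any path from $1$ to $u$. Let $\mathbb T=[0,2]/(0\sim2)$ and
$$k_t=w_thw_t^*\ (0\le t\le1),\qquad k_t=(2-t)\,uhu^*+(t-1)\,h\ (1\le t\le2).$$
Then $k_0=h=k_2$, so $k\in C(\mathbb T,D)$ and $0\le k\le1$.

**Step 2: compare the loop with the constant loop.** Each $k_t$ is within $\delta$ of a unitary conjugate of $h$ (of $w_thw_t^*$, or of $h$ itself). By Fact 1(d), $(k_t-s-\delta)_+\precsim(h-s)_+$ and $(h-s-\delta)_+\precsim(k_t-s)_+$ for all $t$ and $s\ge0$. $C(\mathbb T,D)$ is a $C(\mathbb T)$-algebra with fibres $D$ and $\dim\mathbb T=1$, so by Proposition 8 the same relations hold in $C(\mathbb T,D)$ between $k$ and the constant function $h$: $d_W(k,h)\le\delta$.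

**Step 3: pull the loop back.** By Proposition 9 and Fact 4 (with $\eta=\delta$) there is a unitary $v\in C(\mathbb T,D)$ with $\|v_tk_tv_t^*-h\|\le9\delta$ for all $t$. Put
$$u_t=v_0^*v_tw_t\ (0\le t\le1),\qquad u_t=v_0^*v_tu\ (1\le t\le2).$$
This is continuous, $u_0=1$, and $u_2=v_0^*v_2u=u$ because $v_2=v_0$.

**Step 4: estimate.** As $k_0=h$, $\|v_0hv_0^*-h\|\le9\delta$, so $\|v_0^*hv_0-h\|\le9\delta$. For $t\le1$, $u_thu_t^*=v_0^*(v_tk_tv_t^*)v_0$ is within $9\delta$ of $v_0^*hv_0$, hence within $18\delta$ of $h$. For $t\in[1,2]$, $\|uhu^*-k_t\|\le\delta$ costs one more $\delta$. Since $\|[u_t,h]\|=\|u_thu_t^*-h\|$, (a) follows.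

*Proof of (b).* By Lemma 1 it suffices to treat $G=G_0$. Let $N=\sum_ln_l$, and suppose $\|[u,\sigma(g)]\|<\delta$ on $G_0$ with $\delta\le1/(4N)$.

**Step 1: reduce to a unitary commuting with the matrix units.** Put $u'=\sum_{l,i}\sigma(e_{i1}^l)u\sigma(e_{1i}^l)$. Then $\sigma(e_{jk}^l)u'=\sigma(e_{j1}^l)u\sigma(e_{1k}^l)=u'\sigma(e_{jk}^l)$. As $u=\sum_{l,i}u\sigma(e_{i1}^l)\sigma(e_{1i}^l)$,
$$u'-u=\sum_{l,i}[\sigma(e_{i1}^l),u]\,\sigma(e_{1i}^l),\qquad\|u'-u\|\le N\delta\le\tfrac14.$$
By Fact 10(b) the unitary part $u''$ of $u'$ satisfies $\|u''-u\|\le2N\delta$, and it commutes with the matrix units. By Fact 10(a), $u''$ and $u$ are joined by unitaries within $2N\delta$ of $u$. Along this path, including $u''$, the commutators with $\sigma(g)$, $g\in G_0$, have norm $<\delta':=(1+4N)\delta$.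

**Step 2: apply (a) in the corners.** Write $u''=\sum_{l,i}\sigma(e_{i1}^l)u_l\sigma(e_{1i}^l)$, where $u_l=\sigma(e_{11}^l)u''\sigma(e_{11}^l)$ is a unitary of the corner $D_l=\sigma(e_{11}^l)D\sigma(e_{11}^l)$. If $D_l\neq0$, it has no $K_1$-obstructions by Fact 9(b), and $[u_l,\sigma(h_l)]=[u'',\sigma(h_l)]$ has norm $<\delta'$. By (a) there are paths $u_{l,t}$ in $U(D_l)$ from $1$ to $u_l$ with $\|[u_{l,t},\sigma(h_l)]\|\le19\delta'$; zero corners need nothing. The path $\sum_{l,i}\sigma(e_{i1}^l)u_{l,t}\sigma(e_{1i}^l)$ runs from $1$ to $u''$, commutes with the matrix units, and its commutator with $\sigma(h_l)$ is $[u_{l,t},\sigma(h_l)]$. Concatenate with the path from $u''$ to $u$. All commutators with elements of $\sigma(G_0)$ are at most $19(1+4N)\delta$ in norm, so any $\theta\le1/(4N)$ with $19(1+4N)\theta<\varepsilon$ works. $\square$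

The number $\theta$ depends on $E,G,\varepsilon$ but not on $D$. This gives the uniformity required in Fact 7.

## 7. Paths of isomorphisms

**Proposition 11.** Let $E$ be an interval algebra, $G\supset G_0$ finite in $E$, $\varepsilon>0$. There is $\rho=\rho(E,G,\varepsilon)>0$ such that the following holds. Let $D,D'$ be unital AI-algebras with no $K_1$-obstructions, $\alpha,\beta:D\to D'$ isomorphisms with $\operatorname{Cu}(\alpha)=\operatorname{Cu}(\beta)$, $\iota:E\to D$ unital, and $\|\alpha\iota(g)-\beta\iota(g)\|<\rho$ for $g\in G$. Then there is a path $(\gamma_s)_{s\in[0,\infty]}$ of isomorphisms from $\alpha$ to $\beta$ with $\operatorname{Cu}(\gamma_s)=\operatorname{Cu}(\alpha)$, such that $s\mapsto\gamma_s(d)$ and $s\mapsto\gamma_s^{-1}(d')$ are continuous for all $d,d'$, and $\|\gamma_s\iota(g)-\alpha\iota(g)\|<\varepsilon$ for $g\in G$.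

*Proof.* Put $\rho=\min(\varepsilon/8,\tfrac12\theta(E,G,\varepsilon/2))$.

**Step 1: unitaries taking $\alpha$ to $\beta$ on larger and larger sets.** Choose unital $\iota_m:E_m\to D$ ($m\ge1$) from interval algebras, with increasing images, and finite $G_m\supset G_0(E_m)$ with $\iota_m(G_m)\subset\iota_{m+1}(G_{m+1})$ and $\bigcup_m\iota_m(G_m)$ dense in $D$. Arrange (by starting far enough along the inductive system) that for each $g\in G$ some $d_g\in\iota_1(G_1)$ has $\|d_g-\iota(g)\|<\varepsilon/16$. Put $\varepsilon_m=2^{-m}\varepsilon/16$ and choose decreasing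
$$0<\delta_m\le\min\big(\varepsilon_m,\ \rho,\ \tfrac12\theta(E_m,G_m,\varepsilon_m)\big).$$
By Proposition 4 there are unitaries $u_m\in D'$ with $\|u_m\alpha(d)u_m^*-\beta(d)\|<\delta_m$ for $d\in\iota_m(G_m)\cup\iota(G)$. Put $u_0=1$.

**Step 2: from $u_0$ to $u_1$.** For $g\in G$, $\|u_1\alpha\iota(g)u_1^*-\alpha\iota(g)\|<\delta_1+\rho\le2\rho\le\theta(E,G,\varepsilon/2)$. Proposition 10(b) for $\alpha\iota$ gives a path $u_s$, $s\in[0,1]$, from $1$ to $u_1$ with $\|u_s\alpha\iota(g)u_s^*-\alpha\iota(g)\|<\varepsilon/2$ for $g\in G$.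

**Step 3: from $u_m$ to $u_{m+1}$, $m\ge1$.** Let $y=u_{m+1}u_m^*$. For $d=\iota_m(g)$, $g\in G_m$, both $u_{m+1}\alpha(d)u_{m+1}^*$ and $u_m\alpha(d)u_m^*$ are close to $\beta(d)$, so $y$ commutes with $u_m\alpha(d)u_m^*$ up to less than $\delta_m+\delta_{m+1}\le2\delta_m$. Proposition 10(b) for $\mathrm{Ad}\,u_m\circ\alpha\circ\iota_m$ gives a path $y_t$ from $1$ to $y$ commuting with these elements up to $\varepsilon_m$. Put $u_{m+t}=y_tu_m$. Then
$$\|u_s\alpha(d)u_s^*-\beta(d)\|<\varepsilon_m+\delta_m\le2\varepsilon_m\qquad(s\in[m,m+1],\ d\in\iota_m(G_m)).\tag{3}$$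

**Step 4: check the path.** Put $\gamma_s=\mathrm{Ad}\,u_s\circ\alpha$ for $s<\infty$ and $\gamma_\infty=\beta$. All induce $\operatorname{Cu}(\alpha)$. For finite $s$ continuity of $\gamma_s$ and $\gamma_s^{-1}=\alpha^{-1}\circ\mathrm{Ad}\,u_s^*$ is clear. At $\infty$: by (3) and density $\gamma_s\to\beta$ pointwise, and $\|\gamma_s^{-1}(\beta(d))-d\|=\|\beta(d)-\gamma_s(d)\|\to0$. For $s\le1$ the estimate on $G$ is Step 2. For $s\ge1$ and $g\in G$, passing through $d_g$ and using (3), $\|\gamma_s\iota(g)-\beta\iota(g)\|\le\varepsilon/8+2\varepsilon_1=\varepsilon/8+\varepsilon/16$, hence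
$$\|\gamma_s\iota(g)-\alpha\iota(g)\|\le\varepsilon/8+\varepsilon/16+\varepsilon/8<\varepsilon.\qquad\square$$

## 8. Existence of the lift: proof of Theorem A(1)

We need two more ingredients.

**Lemma 12** (cf. Ciuperca–Robert–Santiago 2010). Let $I\subset A$ be an ideal with quotient map $\pi$, and $a,b\in(A\otimes\mathcal K)_+$. Then $\pi(a)\precsim\pi(b)$ iff $[a]\le[b]+[c]$ for some $c\in(I\otimes\mathcal K)_+$.

*Proof.* "If" follows by applying $\pi$. For "only if", let $c$ be strictly positive in $I\otimes\mathcal K$, so $[d]\le[c]$ for all $d\in(I\otimes\mathcal K)_+$. Given $\varepsilon>0$ choose $r$ with $\|\pi(a)-\pi(rbr^*)\|<\varepsilon$. Then $d=(a-rbr^*-\varepsilon)_+$ is killed by $\pi$, so $d\in I\otimes\mathcal K$, and $a-\varepsilon\le rbr^*+d$. By Fact 1(c), $[(a-\varepsilon)_+]\le[b]+[d]\le[b]+[c]$. Let $\varepsilon\to0$. $\square$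

**Fact 11** (Blanchard, J. reine angew. Math. 489 (1997)). A separable unital continuous field over a compact metrizable $X$ with nonzero nuclear fibres admits an injective $C(X)$-linear homomorphism into $C(X,\mathcal O_2)$.

**Step 1: $\tilde\phi$ induces maps of fibres.** For open $U\subset X$ let $f_U\in C(X)_+$ have open support $U$. *Claim:* inside $\operatorname{Cu}(A)$, $\operatorname{Cu}(C_0(U)A)=\{s:[f_U]\cdot s=s\}$. Let $a\in C_0(U)(A\otimes\mathcal K)$ be positive and $\varepsilon>0$. The set $\{y:\|a_y\|\ge\varepsilon\}$ is a compact subset of $U$; off it $(a-\varepsilon)_+$ vanishes, and on it $f_U$ is bounded below. Positivity can be checked in fibres, so $(a-\varepsilon)_+\le c\,f_Ua$ for some constant $c$. Hence $[a]\le[f_Ua]\le[a]$. Conversely, if $[f_Ua]=[a]$, then $[a]$ is represented by $f_Ua$ in the ideal.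

As $\tilde\phi$ preserves the action, it maps $\operatorname{Cu}(C_0(U)A)$ onto $\operatorname{Cu}(C_0(U)B)$. Let $Y$ be closed and $U=X\setminus Y$. Positive elements lift, so $\operatorname{Cu}(A)\to\operatorname{Cu}(A(Y))$ is onto, and by Lemma 12, $s|_Y\le t|_Y$ iff $s\le t+c$ for some $c\in\operatorname{Cu}(C_0(U)A)$. So $\phi_Y(s|_Y):=\tilde\phi(s)|_Y$ is a well-defined isomorphism $\operatorname{Cu}(A(Y))\to\operatorname{Cu}(B(Y))$, compatible with restriction. Write $\phi_x=\phi_{\{x\}}$; $\phi_x[1]=[1]$. In particular $A_x=0$ iff $B_x=0$. The set of such $x$ is clopen, because $x\mapsto\|1_x\|\in\{0,1\}$ is continuous, and there is nothing to do over it. So assume all fibres are nonzero.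

**Step 2: put all fibres into one space.** AI-algebras are nuclear, so by Fact 11 we may regard $A,B\subset C(X,\mathcal O_2)$, $C(X)$-linearly. We check that $A_x\subset\mathcal O_2$ isometrically. For $a\in A$ let $N_1(x)$ be the norm of the value of $a$ at $x$ and $N_2(x)=\|a_x\|$. Evaluation at $x$ factors through $A_x$, so $N_1\le N_2$; both are continuous, and $\sup fN_1=\|fa\|=\sup fN_2$ for $f\in C(X)_+$. If $N_1(x)<N_2(x)$, let $0\le f\le1=f(x)$ be supported where $N_1<\frac12(N_1(x)+N_2(x))$; then $\sup fN_1<N_2(x)\le\sup fN_2$, a contradiction. So $N_1=N_2$; the same holds for $B$. Thus $A_x,B_x\subset\mathcal O_2$, and $x\mapsto a_x\in\mathcal O_2$ is continuous for $a$ in $A$ or $B$. Moreover a continuous $g:X\to\mathcal O_2$ with $g(x)\in B_x$ for all $x$ lies in $B$: near each point $g$ is close to an element of $B$, partitions of unity give elements of $B$ uniformly close to $g$, and $B$ is closed. Likewise for $A$.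

Let $F(x)$ be the set of isomorphisms $\alpha:A_x\to B_x$ with $\operatorname{Cu}(\alpha)=\phi_x$, nonempty by Proposition 4. Let $(a_i),(b_i)$ be dense sequences in $A,B$, let $\mathcal Y_0=\mathcal O_2^{\mathbb N}\times\mathcal O_2^{\mathbb N}$ with a complete product metric, and
$$\Phi_x(\alpha)=\big((\alpha(a_{i,x}))_i,(\alpha^{-1}(b_{i,x}))_i\big),\qquad T(x)=\{x\}\times\Phi_x(F(x))\subset\mathcal Y:=X\times\mathcal Y_0.$$
The $(a_{i,x})_i$ are dense in $A_x$, and isomorphisms are isometric. So $\Phi_x$ is a homeomorphism onto its image when $F(x)$ carries the topology of pointwise convergence of $\alpha$ and $\alpha^{-1}$.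

*$T(x)$ is closed.* If $\Phi_x(\alpha_n)$ converges, then by density $\alpha_n\to\alpha$ and $\alpha_n^{-1}\to\beta$ pointwise, with homomorphisms $\alpha:A_x\to B_x$ and $\beta:B_x\to A_x$. Since $\|\alpha_n(\beta(b))-b\|=\|\beta(b)-\alpha_n^{-1}(b)\|\to0$, $\alpha\beta=\mathrm{id}$; similarly $\beta\alpha=\mathrm{id}$. For $a\in(A_x\otimes\mathcal K)_+$, $\varepsilon>0$ and large $n$ we have $\|\alpha_n(a)-\alpha(a)\|<\varepsilon$, so $[(\alpha(a)-\varepsilon)_+]\le[\alpha_n(a)]=\phi_x[a]$ and $\phi_x[(a-\varepsilon)_+]=[(\alpha_n(a)-\varepsilon)_+]\le[\alpha(a)]$. Let $\varepsilon\to0$: $\operatorname{Cu}(\alpha)=\phi_x$.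

**Step 3: local data.** We describe neighborhoods of a point of $T(x_0)$ by finitely many elements near an interval algebra. Fix $x_0$, $\alpha\in F(x_0)$, $n\in\mathbb N$, $\varepsilon>0$. Choose $c_i\in B$ with $c_{i,x_0}=\alpha(a_{i,x_0})$ and $d_i\in A$ with $d_{i,x_0}=\alpha^{-1}(b_{i,x_0})$, and let $P=\{(a_i,c_i),(d_i,b_i):i\le n\}$. Thus $\alpha(a_{x_0})=c_{x_0}$ for $(a,c)\in P$. Consider, for $x$ near $x_0$ and $\alpha'\in F(x)$, the condition
$$\|\alpha'(a_x)-c_x\|<\varepsilon/2\quad\text{for all }(a,c)\in P.\tag{4}$$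
As $\|\alpha'^{-1}(b_{i,x})-d_{i,x}\|=\|b_{i,x}-\alpha'(d_{i,x})\|$, and $c_{i,x},d_{i,x}$ are continuous in $x$, (4) implies for $x$ near $x_0$ that the first $n$ coordinates of both kinds of $\Phi_x(\alpha')$ are within $\varepsilon$ of those of $\Phi_{x_0}(\alpha)$.

Choose a unital $\iota_0:E\to A_{x_0}$ from an interval algebra and $g_a\in E$ with $\|\iota_0(g_a)-a_{x_0}\|<\varepsilon/20$ for $(a,c)\in P$. We lift $\iota_0$ to a neighborhood. $A_{x_0}$ is the limit of the $A(Y)$ over closed neighborhoods $Y$ of $x_0$, with surjective connecting maps, and finite-dimensional C*-algebras are semiprojective. So the matrix units lift to matrix units in some $A(Y)$. The defect $1-\sum e_{ii}^l$ is a projection vanishing at $x_0$; its fibre norms are $0$ or $1$, so by usc it vanishes after shrinking $Y$. The positive contractions $\iota_0(h_l)$ lift to positive contractions in the corresponding corners. By universality $\iota_0$ lifts to a unital $\iota:E\to A(Y)$. Likewise $\alpha\iota_0$ lifts to a unital $\kappa:E\to B(Y)$.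 After shrinking $Y$, for $x\in Y$ and $(a,c)\in P$,
$$\|\iota_x(g_a)-a_x\|<\varepsilon/20,\qquad\|\kappa_x(g_a)-c_x\|<\varepsilon/20.\tag{5}$$

**Step 4: lower semicontinuity.** *Claim:* for $x$ near $x_0$ there is $\alpha'\in F(x)$ satisfying (4). The idea: $\phi_Y$ and $\kappa$ agree at $x_0$ on finitely many classes, hence almost agree nearby.

Let $s=1/M$ with $17s\le\eta(E,\{g_a\},\varepsilon/20)$ from Lemma 1, and $t_k=ks$, $0\le k\le M$. Choose $q_{l,k},q_l\in(B(Y)\otimes\mathcal K)_+$ with $[q_{l,k}]=\phi_Y[(\iota(h_l)-t_k)_+]$ and $[q_l]=\phi_Y[\iota(e_{11}^l)]$. As $\phi_{x_0}=\operatorname{Cu}(\alpha)$ and $\alpha\iota_0=\kappa_{x_0}$,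
$$[(q_{l,k})_{x_0}]=[(\kappa_{x_0}(h_l)-t_k)_+],\qquad[(q_l)_{x_0}]=[\kappa_{x_0}(e_{11}^l)].$$
Since $\phi_Y$ preserves $\ll$, $[q_{l,k+1}]\ll[q_{l,k}]$, so $[q_{l,k+1}]\le[(q_{l,k}-\varepsilon')_+]$ for some $\varepsilon'>0$; similarly $[q_l]\ll[q_l]$ gives $[q_l]=[(q_l-\varepsilon')_+]$. Also $((\kappa(h_l)-t_k)_+-s)_+=(\kappa(h_l)-t_{k+1})_+$, and $[p]=[(p-\frac12)_+]$ for projections. So finitely many applications of Lemma 7 give a neighborhood $Y'\subset Y$ of $x_0$ such that for $x\in Y'$, all $l$ and $0\le k<M$,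
$$[(q_{l,k+1})_x]\le[(\kappa_x(h_l)-t_k)_+],\quad[(\kappa_x(h_l)-t_{k+1})_+]\le[(q_{l,k})_x],\quad[(q_l)_x]=[\kappa_x(e_{11}^l)].\tag{6}$$

Take $x\in Y'$ and any $\alpha''\in F(x)$. Then $[(q_{l,k})_x]=\phi_x[(\iota_x(h_l)-t_k)_+]=[(\alpha''\iota_x(h_l)-t_k)_+]$ and $[(q_l)_x]=[\alpha''\iota_x(e_{11}^l)]$. For $t\in[t_k,t_{k+1})$ with $k+2\le M$, (6) gives
$$[(\alpha''\iota_x(h_l)-t-2s)_+]\le[(q_{l,k+2})_x]\le[(\kappa_x(h_l)-t_{k+1})_+]\le[(\kappa_x(h_l)-t)_+],$$
$$[(\kappa_x(h_l)-t-2s)_+]\le[(\kappa_x(h_l)-t_{k+2})_+]\le[(q_{l,k+1})_x]\le[(\alpha''\iota_x(h_l)-t)_+].$$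
For $t\ge t_{M-1}$ the left sides vanish. So $d_W(\alpha''\iota_x(h_l),\kappa_x(h_l))\le2s$. Lemma 2(a), with $r=2s$, $\eta=s$, gives a unitary $w\in B_x$ such that $\alpha':=\mathrm{Ad}\,w\circ\alpha''\in F(x)$ satisfies $\alpha'\iota_x=\kappa_x$ on matrix units and $\|\alpha'\iota_x(h_l)-\kappa_x(h_l)\|\le17s$. By Lemma 1, $\|\alpha'\iota_x(g_a)-\kappa_x(g_a)\|<\varepsilon/20$. With (5), $\|\alpha'(a_x)-c_x\|<3\varepsilon/20$, so (4) holds. By Step 3, $T$ is lower semicontinuous.

**Step 5: path-connectedness and equi-$LC^0$.** $F(x)$ is path-connected: apply Proposition 11 with $E=C[0,1]$, $\iota(f)=f(0)1$, $G=G_0$. Any two elements of $F(x)$ agree on $\iota(E)=\mathbb C1$. The path is continuous in the topology of Step 2, so $T(x)$ is path-connected.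

For equi-$LC^0$, let $y=(x_0,\Phi_{x_0}(\alpha))$ and let $V$ be a neighborhood of $y$. For suitable $n,\varepsilon$, the data of Step 3, and a suitable neighborhood $N\subset Y$ of $x_0$, all $(x,\Phi_x(\alpha'))$ with $x\in N$, $\alpha'\in F(x)$ and (4) lie in $V$. Let $G=G_0\cup\{g_a\}$, $\rho=\rho(E,G,\varepsilon/20)$, and let $\hat g\in A$ lift $\iota(g)\in A(Y)$ for $g\in G$. Approximate each $\hat g$ within $\rho/8$, and each $a$ with $(a,c)\in P$ within $\varepsilon/32$, by members of $(a_j)$. If the corresponding finitely many coordinates of $\Phi_x(\alpha')$ are within $\min(\rho/4,\varepsilon/16)$ of those of $\Phi_{x_0}(\alpha)$, then $\|\alpha'(\iota_x(g))-\alpha(\iota_0(g))\|<\rho/2$ for $g\in G$ (norm in $\mathcal O_2$), and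
$$\|\alpha'(a_x)-c_x\|\le\tfrac\varepsilon{32}+\tfrac\varepsilon{16}+\tfrac\varepsilon{32}+\|c_{x_0}-c_x\|,$$
which is $<\varepsilon/4$ for $x$ near $x_0$. So there is a neighborhood $W$ of $y$ such that $(x,\Phi_x(\alpha'))\in W$ implies $x\in N$ and both these estimates.

Let $\alpha',\alpha''\in F(x)$ both give points of $W$. Then $\|\alpha'\iota_x(g)-\alpha''\iota_x(g)\|<\rho$ for $g\in G$. Proposition 11 yields a path $\gamma_s$ in $F(x)$ from $\alpha'$ to $\alpha''$ with $\|\gamma_s\iota_x(g_a)-\alpha'\iota_x(g_a)\|<\varepsilon/20$. By (5), used for $\gamma_s$ and for $\alpha'$,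
$$\|\gamma_s(a_x)-c_x\|<\tfrac{3\varepsilon}{20}+\tfrac\varepsilon4<\tfrac\varepsilon2 .$$
So (4) holds along the path: it stays in $V$, and it is continuous in $T(x)$. The choice of $W$ did not depend on $x$.

**Step 6: select and assemble.** By Fact 7 there are $\alpha_x\in F(x)$ with $x\mapsto(x,\Phi_x(\alpha_x))$ continuous. For each $i$, $x\mapsto\alpha_x(a_{i,x})$ is continuous with values in $B_x$. Every $a\in A$ is a limit of the $a_i$'s and the $\alpha_x$ are isometric, so $x\mapsto\alpha_x(a_x)$ is a uniform limit of such functions, hence lies in $B$ by Step 2. Thus $\alpha(a)(x)=\alpha_x(a_x)$ defines a $C(X)$-linear homomorphism $\alpha:A\to B$; similarly $(\alpha_x^{-1})$ defines its inverse. Finally, for $a\in(A\otimes\mathcal K)_+$, $\operatorname{Cu}(\alpha)[a]$ and $\tilde\phi[a]$ have the same image $\phi_x[a_x]$ in $\operatorname{Cu}(B_x)$ for every $x$. By Proposition 8 for $B$, applied in both directions, they are equal. So $\operatorname{Cu}(\alpha)=\tilde\phi$. $\blacksquare$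

## 9. Uniqueness up to approximate unitary equivalence: proof of Theorem A(2)

Let $\alpha,\beta:A\to B$ be $C(X)$-linear isomorphisms with $\operatorname{Cu}(\alpha)=\operatorname{Cu}(\beta)$. As $\operatorname{Cu}(A)\to\operatorname{Cu}(A_x)$ is onto, $\operatorname{Cu}(\alpha_x)=\operatorname{Cu}(\beta_x)$ for all $x$. As before, assume all fibres are nonzero. Let $\mathcal A\subset A$ be a finite set of contractions and $0<\varepsilon<1$. We construct a unitary $u\in B$ with $\|u\alpha(a)u^*-\beta(a)\|<\varepsilon$ for $a\in\mathcal A$; since $A$ is separable, this suffices. The pattern is that of Proposition 8, with paths from Proposition 10(b).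

**Step 1: local unitaries.** By the lifting argument of Section 8, Step 3, and compactness, choose a finite open cover $(W_i)$ of $X$, unital $\iota_i:E_i\to A(\overline{W_i})$ from interval algebras, and $g_{i,a}\in E_i$ with $\|\iota_i(g_{i,a})-a|_{\overline{W_i}}\|<\varepsilon/32$ for $a\in\mathcal A$. Let $G_i=G_0(E_i)\cup\{g_{i,a}\}$ and $\delta=\min_i\min(\varepsilon/32,\theta(E_i,G_i,\varepsilon/32))$. For $x\in X$, Proposition 4 gives a unitary $u^x\in B_x$ with $\|u^x\alpha_x(d)u^{x*}-\beta_x(d)\|<\delta/2$ for all $d\in\iota_i(G_i)_x$ and all $i$ with $x\in\overline{W_i}$. By Fact 9(a), $u^x$ is a product of exponentials, so it lifts to a unitary $\hat u^x\in B$. By usc the estimates persist on an open $O_x\ni x$, which we choose disjoint from each $\overline{W_i}\not\ni x$. Lemma 5 for $\{O_x\}$ gives closed $K_j\subset O_{x_j}$ and $Z$; put $u_j=\hat u^{x_j}$. If $y\in K_j$ and $y\in W_i$, then $x_j\in\overline{W_i}$, so the estimates for $i$ hold at $y$, and for $a\in\mathcal A$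
$$\|(u_j\alpha(a)u_j^*-\beta(a))_y\|<\delta/2+2\varepsilon/32<\varepsilon/8.\tag{7}$$

**Step 2: paths over the points of $Z$.** For $z\in Z$ fix $j(z)$ with $z\in K_{j(z)}$ and $i$ with $z\in W_i$. If $z\in K_j$, then $(u_j^*u_{j(z)})_z$ commutes up to less than $\delta$ with $\alpha_z(\iota_i(g)_z)$, $g\in G_i$, because both $u_j$ and $u_{j(z)}$ carry these elements to within $\delta/2$ of $\beta_z(\iota_i(g)_z)$. Proposition 10(b) gives a path $w_t$ in $U(B_z)$ from $1$ to $(u_j^*u_{j(z)})_z$ commuting up to $\varepsilon/32$ with these elements, hence up to $3\varepsilon/32<\varepsilon/8$ with $\alpha_z(a_z)$, $a\in\mathcal A$.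

We lift the path. For a fine partition $0=s_0<\dots<s_m=1$, $w_t=\prod_k(w_{s_kt}w_{s_{k-1}t}^*)$ with $k$ decreasing from left to right. Each factor is uniformly close to $1$, so it is $e^{ih_k(t)}$ with $h_k$ continuous, self-adjoint, $h_k(0)=0$. Lift $h_k$ to self-adjoint elements of $C_0((0,1],B)$. The exponentials multiply to a unitary $\hat y^{z,j}\in C([0,1],B)$ with $\hat y^{z,j}_0=1$ and $(\hat y_t^{z,j})_z=w_t$.

Put $\tau=\varepsilon/64$. By usc, for the $C(X)$-algebras $C([0,1],B)$ and $B$, there is an open $O'_z\ni z$, disjoint from all $K_j\not\ni z$, on which, for all $j$ with $z\in K_j$, all $t\in[0,1]$ and $a\in\mathcal A$,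
$$\|[\hat y_t^{z,j},\alpha(a)]_y\|<\varepsilon/8,\qquad\|(u_j\hat y_1^{z,j}-u_{j(z)})_y\|<\tau.\tag{8}$$

**Step 3: correct the local unitaries.** Partition $Z$ into clopen $Z_l\subset O'_{z_l}$. Choose pairwise disjoint open $Q_l$ with $Z_l\subset Q_l\subset O'_{z_l}$, and $\theta_l\in C(X,[0,1])$ equal to $1$ on $Z_l$ with support in $Q_l$. Let $\Theta_l:C([0,1])\otimes B\to B$ be the homomorphism $f\otimes b\mapsto(f\circ\theta_l)b$, so $\Theta_l(F)_y=(F_{\theta_l(y)})_y$: we run along the path according to $\theta_l$. Put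
$$u_j'=u_j\prod_{l:\,z_l\in K_j}\Theta_l(\hat y^{z_l,j})\Big|_{K_j}.$$
The $l$-th factor is $1$ off $Q_l$, so at each point at most one factor is nontrivial. By (7) and (8), $\|u_j'\alpha(a)u_j'^*-\beta(a)\|\le\varepsilon/4$ over $K_j$. If $y\in K_j\cap K_{j'}$, say $y\in Z_l$, then $O'_{z_l}$ meets $K_j$ and $K_{j'}$, so $z_l\in K_j\cap K_{j'}$. As $\theta_l(y)=1$, (8) shows that $u_j'(y)$ and $u_{j'}'(y)$ are both within $\tau$ of $(u_{j(z_l)})_y$. So they differ by less than $2\tau$.

**Step 4: glue.** By Lemma 6 there is $V\in B$ with $\|V_y-u_j'(y)\|<2\tau$ for $y\in K_j$. Since $2\tau<1$, Fact 10(b) applies in the algebras $B(K_j)$: both $V^*V$ and $VV^*$ are $\ge(1-2\tau)^2$ fibrewise, so $V$ is invertible in $B$, and its unitary part $u\in B$ satisfies $\|u_y-u_j'(y)\|\le4\tau$ for $y\in K_j$. Hence for $a\in\mathcal A$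
$$\|u\alpha(a)u^*-\beta(a)\|\le\varepsilon/4+8\tau=\varepsilon/4+\varepsilon/8<\varepsilon.\qquad\blacksquare$$
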